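\title{A kernelization dichotomy for balanced cluster completion}

\begin{abstract}
In $\alpha$-Balanced Cluster Completion one adds at most $k$ edges to a graph whose vertices carry $\ell$ colors, so that every component becomes a clique in which any two colors occur in ratio at most $\alpha$. We show that for $\alpha=1$ the problem has a kernel with at most $2k$ vertices, and that for every rational $\alpha>1$ it has no kernel of size polynomial in $k+\ell$ unless $\mathsf{NP}\subseteq\mathsf{coNP}/\mathsf{poly}$. For $\alpha>1$ and fixed $\ell$ there is a kernel polynomial in $k$, and under the same hypothesis its optimal degree grows linearly in $\ell$.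
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{cluster graph} is a graph in which every connected component is a clique; the components are its \emph{clusters}. A \emph{colored graph} is a pair $(G,\chi)$ of a graph $G$ and a map $\chi\colon V(G)\to[\ell]=\{1,\dots,\ell\}$. For $K\subseteq V(G)$ let $|K|_i$ be the number of vertices of $K$ of color $i$, and call $(|K|_1,\dots,|K|_\ell)$ the \emph{color vector} of $K$. Fix a rational number $\alpha\ge1$. The set $K$ is \emph{balanced} if
\[
|K|_i\le\alpha\,|K|_j\qquad\text{for all }i,j\in[\ell],
\]
and a colored cluster graph is \emph{$\alpha$-balanced} if all its clusters are balanced. Thus $\alpha=1$ asks for equally many vertices of each color in each cluster, and a larger $\alpha$ tolerates a bounded deviation. The condition ranges over all $\ell$ colors, not only those present in $K$.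

\begin{quote}
\textbf{$\alpha$-Balanced Cluster Completion ($\alpha$-BCC).} Given a colored graph $(G,\chi)$ with $\ell$ colors and an integer $k$, is there a set $X$ of at most $k$ vertex pairs such that the graph $G+X$, obtained by adding the pairs of $X$ as edges, is an $\alpha$-balanced cluster graph?
\end{quote}

Here $\alpha$ is a constant, while $\ell$ is part of the input. A \emph{kernel} is a polynomial-time algorithm that maps every instance $((G,\chi),k)$ with $\ell$ colors to an instance $((G',\chi'),k')$ with the same answer and with some number $\ell'$ of colors. Its \emph{size} on the given instance is the maximum of $|V(G')|+|E(G')|$, $k'$ and $\ell'$, and the kernel is \emph{polynomial} in a parameter if its size is bounded by a polynomial in that parameter. Open Problem~2 of \cite{source} asks whether $\alpha$-BCC admits a polynomial kernel. That work studies its family of problems with the parameters $k$ and $\ell$ and does not specify the parameterization of the question, so we treat both natural versions: the parameter $k$ and the parameter $k+\ell$.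

Which answer should one expect? With one color the problem is solved by completing every component to a clique. With more colors these edges are still forced, and the remaining budget is spent on merging clusters until all are balanced. Merging is expensive: it costs $ab\ge a+b-1$ edges to merge clusters of sizes $a$ and $b$, and in general a solution can involve at most $2k$ vertices. Every unbalanced cluster must take part in a merge, so the unbalanced part of a yes-instance is small, and one would guess that a polynomial kernel exists. What remains unclear is how many of the \emph{balanced} clusters must be kept.

\begin{example}\label{ex:intro}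
Let $\alpha=2$ and $\ell=2$, and consider clusters $Z,K,K'$ with color vectors $(2,0)$, $(1,2)$, $(2,1)$. Both $K$ and $K'$ are balanced and have three vertices. Merging $Z$ with $K$ gives the balanced vector $(3,2)$; merging $Z$ with $K'$ gives $(4,1)$, which is unbalanced. So a balanced cluster can repair an unbalanced one, and whether it does depends on its whole color vector.
\end{example}

For $\alpha=1$ no such repair is possible: a balanced cluster adds the same number to every coordinate. For $\alpha>1$ a kernel can keep a few balanced clusters of each color vector, but there are $\binom k\ell$ positive vectors of length $\ell$ and sum at most $k$, and this is not polynomial in $k+\ell$. Our results say that this count is a true obstruction.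

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] If $\alpha=1$, then $\alpha$-BCC has a polynomial kernel parameterized by $k$ alone, hence also by $k+\ell$. Its output is of constant size or satisfies $|V(G')|\le 2k$, $|E(G')|\le k(k-1)$, $k'\le k$ and $\ell'\le k+1$.
\item[(2)] If $\alpha>1$ is rational, then $\alpha$-BCC has no polynomial kernel, and no polynomial compression, parameterized by $k+\ell$, hence none parameterized by $k$ alone, unless $\mathsf{NP}\subseteq\mathsf{coNP}/\mathsf{poly}$. This holds even if $G$ is a cluster graph with exactly one unbalanced cluster and that cluster is monochromatic.
\end{enumerate}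
\end{theorem}

Compressions are defined in Section~\ref{sec:tools}. The two parameterizations thus have the same answer. Some hypothesis is needed in part~(2): the problem is in $\mathsf{NP}$, so if $\mathsf P=\mathsf{NP}$ a kernel can solve the instance and output a fixed one with the same answer.

\begin{theorem}\label{thm:fixed}
Let $\alpha>1$ be rational.
\begin{enumerate}
\item[(1)] $\alpha$-BCC has a kernel whose output is of constant size or has $\ell'=\ell\le k+1$, $k'\le k$ and at most $2k+k\binom k\ell$ vertices. So the kernel is polynomial in $k$ for every fixed $\ell$, and always of size $2^{O(k)}$.
\item[(2)] For fixed $d\ge1$, fixed $\ell\ge 2d+5$ and any $\varepsilon>0$, the restriction of $\alpha$-BCC to $\ell$ colors has no compression of $O(k^{d/6-\varepsilon})$ bits unless $\mathsf{NP}\subseteq\mathsf{coNP}/\mathsf{poly}$.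
\end{enumerate}
\end{theorem}

For fixed $\ell$, let $e(\ell)$ be the infimum of all $e\ge0$ such that the restriction of $\alpha$-BCC to $\ell$ colors has a kernel of size $O(k^e)$.

\begin{corollary}\label{cor:degree}
Let $\alpha>1$ be rational and suppose $\mathsf{NP}\not\subseteq\mathsf{coNP}/\mathsf{poly}$. Then $\frac1{12}\lfloor\frac{\ell-5}2\rfloor\le e(\ell)\le\ell+2$ for all $\ell\ge7$, so $e(\ell)=\Theta(\ell)$, and $\alpha$-BCC has no kernel of size $f(\ell)\,k^{O(1)}$ for any function $f$.
\end{corollary}

Both kernels are in Section~\ref{sec:kernels}. Each lower bound packs $t$ instances of an $\mathsf{NP}$-complete problem into the balanced clusters of one instance of $\alpha$-BCC whose parameter grows slowly with $t$: polylogarithmically when colors are plentiful (Section~\ref{sec:many}), and like $t^{6/d}$ when only $2d+5$ colors are available (Section~\ref{sec:few}).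

\section{Conventions and tools}\label{sec:tools}

\subsection*{Instances and merges}
The number $\ell$ is given with the coloring. In every instance that our algorithms and reductions output, all colors occur, so it does not matter whether $\ell$ is read as the size of the codomain of $\chi$ or as the number of colors used. In reductions, colors are arbitrary symbols, to be renamed $1,\dots,\ell$. A pair that is already an edge contributes nothing to $G+X$, so a \emph{solution} means a set $X$ of at most $k$ non-edges such that $G+X$ is an $\alpha$-balanced cluster graph; the elements of $X$ are the \emph{new edges}, and $|X|$ is the \emph{cost}. If $k<0$ the answer is No; if $V(G)=\emptyset$ and $k\ge0$ it is Yes. Size bounds in terms of $k$ refer to $k\ge1$.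

Let $G$ be a cluster graph and suppose $G+X$ is a cluster graph too. Each cluster of $G$ is connected, so each cluster of $G+X$, called a \emph{final cluster}, is a union of clusters of $G$, and $X$ consists of all pairs between different clusters of $G$ in the same final cluster. Conversely, every partition of the clusters of $G$ into groups arises from such an $X$. A final cluster made of clusters of sizes $s_1,\dots,s_w$ costs $\sum_{i<j}s_is_j$, and its color vector is the sum of theirs. It is \emph{merged} if $w\ge2$, and a cluster of $G$ is \emph{touched} if it lies in a merged final cluster.

\subsection*{Compressions}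
A \emph{compression} is a polynomial-time algorithm that maps instances to bit strings such that, for some fixed language $L_0$, the instance is a yes-instance if and only if the string lies in $L_0$; its size is the length of the string. A kernel of size at most $p$, with $p\ge1$, yields a compression of $O(p^2)$ bits: replace an output with $k'<0$ by a fixed no-instance, and otherwise write down the adjacency matrix, the colors, $k'$ and $\ell'$.

\subsection*{The lower-bound tool}
A language $L$ is in $\mathsf{coNP}/\mathsf{poly}$ if there are a language $L'\in\mathsf{coNP}$ and advice strings $w_0,w_1,\dots$ of polynomially bounded length such that $x\in L$ if and only if $(x,w_{|x|})\in L'$. The class is closed under polynomial-time many-one reductions (concatenate the advice for all lengths that the reduction can produce), so it contains $\mathsf{NP}$ as soon as it contains one $\mathsf{NP}$-complete language. Ours is \emph{3-dimensional matching} (3DM): given $q$ and $\mathcal T\subseteq[q]^3$, decide whether $\mathcal T$ contains a \emph{perfect matching}, that is, $q$ triples that pairwise differ in all three coordinates. This problem is $\mathsf{NP}$-complete \cite{Karp}. We use an encoding in which an instance of length at most $s$ has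 $q\le s$.

An \emph{oracle communication protocol} for a decision problem has two players. The first receives the input, runs in polynomial time and must give the answer; the second, the oracle, is computationally unbounded but does not see the input. The \emph{cost} is the number of bits sent from the first player to the oracle.

\begin{lemma}[Complementary Witness Lemma \cite{DvM}]\label{lem:cwl}
Let $L$ be a language and let $t\colon\mathbb N\to\mathbb N\setminus\{0\}$ be polynomially bounded. If deciding whether at least one of $t(s)$ given inputs of length at most $s$ belongs to $L$ has an oracle communication protocol of cost $O(t(s)\log t(s))$, then $L\in\mathsf{coNP}/\mathsf{poly}$.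
\end{lemma}

A polynomial-time map from such $t(s)$-tuples to strings of $O(t(s))$ bits that preserves the answer as membership in a fixed language is such a protocol: the first player sends the string and the oracle tells whether it lies in the language. Both lower bounds use Lemma~\ref{lem:cwl} in the following form, whose point is that the exponent of $t$ is below $1$, while any polynomial dependence on $q$ is harmless.

\begin{lemma}\label{lem:compose}
Let $L_0$ be a language and let $\lambda,\mu>0$ and $0<\eta\le1$ be constants. Suppose a polynomial-time algorithm $\mathcal A$ receives $t\ge1$ nonempty instances $\mathcal T_1,\dots,\mathcal T_t$ of 3DM with a common $q\ge2$ and outputs a string of at most $\lambda q^\mu t^{1-\eta}$ bits that lies in $L_0$ if and only if some $\mathcal T_\tau$ has a perfect matching. Then $\mathsf{NP}\subseteq\mathsf{coNP}/\mathsf{poly}$.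
\end{lemma}

\begin{proof}
Fix an integer $D\ge(1+\mu)/\eta$ and let $t(s)=\max(1,s)^D$. Given $t(s)$ strings of length at most $s$, proceed as follows. Discard the strings that encode no instance of 3DM and the instances with $q\ge2$ and $\mathcal T=\emptyset$, which are no-instances. Solve the instances with $q\le1$ directly; if one is a yes-instance, output the one-bit string $1$. Otherwise group the remaining instances by $q$, which gives at most $s$ nonempty groups, and apply $\mathcal A$ to each group. Output the list of resulting strings, writing each bit $b$ as $bb$ and closing each string with $01$. Such an encoding has even length and is decoded uniquely by reading it in pairs.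

Let $L_1$ consist of the string $1$ and the encodings of lists with at least one member in $L_0$. The output lies in $L_1$ if and only if some input is a yes-instance of 3DM. For $s\ge1$ its length is at most
\[
s\bigl(2\lambda s^\mu t(s)^{1-\eta}+2\bigr)\le(2\lambda+2)\,s^{1+\mu}\,t(s)^{1-\eta}\le(2\lambda+2)\,t(s),
\]
since $s^{1+\mu}\le s^{D\eta}=t(s)^\eta$. By Lemma~\ref{lem:cwl}, 3DM lies in $\mathsf{coNP}/\mathsf{poly}$.
\end{proof}

\section{The kernels}\label{sec:kernels}

To \emph{answer Yes} means to output a single vertex with $\ell'=1$ and $k'=0$; to \emph{answer No} means to output two isolated vertices of colors $1$ and $2$ with $\ell'=2$ and $k'=0$.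

Let $X_0$ be the set of non-edges of $G$ inside components of $G$. Each component of $G$ lies in one cluster of $G+X$, so every solution $X$ contains $X_0$. Hence we may replace $G$ by the cluster graph $G_1=G+X_0$ and $k$ by $k_1=k-|X_0|$. If $k_1<0$, answer No. If all clusters of $G_1$ are balanced, answer Yes. Otherwise, if $k_1=0$, answer No. From now on $k_1\ge1$ and $G_1$ has an unbalanced cluster.

\begin{lemma}\label{lem:facts}
Let $X$ be a solution of $((G_1,\chi),k_1)$.
\begin{enumerate}
\item[(a)] The touched clusters have at most $2k_1$ vertices in total, and every merged final cluster has at most $k_1+1$ vertices.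
\item[(b)] Every touched cluster has at most $k_1$ vertices.
\item[(c)] Every unbalanced cluster is touched.
\item[(d)] Every nonempty balanced set of vertices contains every color of $[\ell]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In a merged final cluster with $s$ vertices the new edges form a complete multipartite graph with at least two parts. It is connected, since two vertices in the same part have a common neighbor, so it has at least $s-1\ge s/2$ edges. Thus $s-1\le k_1$, and summing $s/2$ over all merged final clusters, whose new edges are disjoint, gives the bound $2k_1$.
(b) Every vertex of a touched cluster $K$ has a new edge leaving $K$, and such an edge has only one end in $K$.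
(c) An untouched cluster is a final cluster.
(d) If color $j$ is missing from a balanced set $K$, then $|K|_i\le\alpha\cdot0$ for all $i$.
\end{proof}

Lemma~\ref{lem:facts} justifies four rules.
\begin{enumerate}
\item[(R1)] Answer No if the unbalanced clusters have more than $2k_1$ vertices in total, or if one of them has more than $k_1$ vertices. This is correct by (a), (b), (c).
\item[(R2)] Answer No if $\ell>k_1+1$. By (c) a solution has a merged final cluster, which has at least $\ell$ vertices by (d) and at most $k_1+1$ by (a).
\item[(R3)] Delete all balanced clusters with more than $k_1$ vertices, keeping the color set $[\ell]$. By (b) no solution touches them, so the solutions before and after the deletion are the same.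
\item[(R4)] If the graph is nonempty and some color of $[\ell]$ has no vertex, answer No. By (d) no final cluster can be balanced.
\end{enumerate}
Rule (R4) guarantees that all $\ell$ colors occur in the output after balanced clusters have been deleted. It is needed if $\ell$ is read as the number of colors used. Take $\alpha=1$, $k=1$ and clusters with vectors $(1,0,0)$, $(0,1,0)$, $(1,1,1)$: this is a no-instance, since the color totals $2,2,1$ are unequal, but the first two clusters alone form a yes-instance with two colors.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $\alpha=1$, so that balanced means having a constant color vector. Apply (R1) and (R2), and then delete \emph{all} balanced clusters, keeping the color set $[\ell]$. A solution of the smaller instance solves the larger one, leaving the deleted clusters untouched. Conversely, take a solution of the larger instance and remove the deleted clusters from every final cluster. The color vector of what remains is a difference of constant vectors, hence constant, and the new edges among the remaining vertices are a subset of the solution. So the two instances are equivalent.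

An unbalanced cluster remains; apply (R4). The output consists of the unbalanced clusters, whose sizes $a_i$ satisfy $a_i\le k_1$ and $\sum a_i\le2k_1$ by (R1). It has at most $2k$ vertices and
\[
\sum_i\binom{a_i}2\le\frac{k_1-1}2\sum_ia_i\le k_1(k_1-1)\le k(k-1)
\]
edges, and $k'=k_1\le k$, $\ell'=\ell\le k_1+1\le k+1$ by (R2).
\end{proof}

The hypothesis $\alpha=1$ enters only in the subtraction. In Example~\ref{ex:intro}, removing $K$ from the final cluster $(3,2)$ leaves the unbalanced vector $(2,0)$. For $\alpha>1$ we therefore keep, for each color vector, as many balanced clusters as a solution could use.

\begin{proof}[Proof of Theorem~\ref{thm:fixed}(1)]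
Apply (R1)--(R4) in this order and let $G_2$ be the resulting graph. The \emph{type} of a balanced cluster of $G_2$ is its color vector. By Lemma~\ref{lem:facts}(d) and (R3), it is a vector $(x_1,\dots,x_\ell)$ of positive integers with sum at most $k_1$. The partial sums $x_1<x_1+x_2<\dots<x_1+\dots+x_\ell$ form an $\ell$-element subset of $[k_1]$ that determines the vector, so there are at most $\binom{k_1}\ell$ types. For each type with sum $s$, keep $\lfloor k_1/s\rfloor\ge1$ clusters of that type, or all of them if there are fewer, and delete the others. Let $G_3$ be the result.

A solution for $G_3$ is a solution for $G_2$, because the deleted clusters are balanced. Conversely, take a solution for $G_2$. Splitting a merged final cluster that consists of balanced clusters only into these clusters lowers the cost and preserves balance, so we may assume that every merged final cluster contains an unbalanced cluster of $G_2$. Then each vertex $v$ of a touched balanced cluster has a new edge to a vertex of an unbalanced cluster, and $v$ is the only end of this edge in a balanced cluster, so these edges are distinct. Hence the touched balanced clusters have at most $k_1$ vertices in total, and at most $\lfloor k_1/s\rfloor$ of them have a given type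 with sum $s$. Permuting clusters of equal type is a color-preserving automorphism of $G_2$; applying a suitable one, we may assume that all touched clusters were kept. The solution is then a solution for $G_3$.

Every type that occurs in $G_2$ still occurs in $G_3$, so all $\ell$ colors still occur. Each type contributes at most $k_1$ vertices and the unbalanced clusters at most $2k_1$, so $G_3$ has at most $2k_1+k_1\binom{k_1}\ell\le2k+k\binom k\ell$ vertices. All clusters have at most $k_1$ vertices, so the number of edges is at most $k_1/2$ times the number of vertices. The last sentence of the statement follows from $\binom k\ell\le\min(k^\ell,2^k)$.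
\end{proof}

\section{Many colors: no polynomial kernel for $\alpha>1$}\label{sec:many}

Fix a rational $\alpha>1$. An instance with small $k+\ell$ can be large only through the number of types of its balanced clusters, so a lower bound has to store its information there. We let balanced clusters represent the sets of a set system, one color per element, and let a single monochromatic cluster ask for a partition of the universe.

\begin{example}\label{ex:cover}
Let $\alpha=2$, let $U=\{1,2,3,4\}$, and take the sets $12$, $34$, $23$. Use the colors $0,1,2,3,4$. For each set $S$, let the clique $K_S$ have one vertex of every color and a second vertex of each color in $S$; it is balanced and has $7$ vertices. In the union of two such cliques, color $e\in U$ has at least $3$ vertices exactly if one of the two sets contains $e$. A clique $Z$ of $4$ vertices of color $0$ raises color $0$ to $6$, and then balance requires at least $3$ vertices of each color. Merging $Z$ with $u$ of the cliques costs $28u+49\binom u2$.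
\[
\begin{array}{l|ccccc|c|c}
 & 0&1&2&3&4&\text{cost}&\text{balanced}\\\hline
Z\cup K_{12}&5&2&2&1&1&28&\text{no}\\
Z\cup K_{12}\cup K_{34}&6&3&3&3&3&105&\text{yes}\\
Z\cup K_{12}\cup K_{23}&6&3&4&3&2&105&\text{no}\\
Z\cup K_{12}\cup K_{34}\cup K_{23}&7&4&5&5&4&231&\text{yes}
\end{array}
\]
Balance forces the chosen sets to cover $U$, and the budget $k=105$ excludes covers by more than two sets.
\end{example}

For general $\alpha$ the count of color $0$ must be placed so that one missing vertex of another color destroys balance.

\begin{lemma}\label{lem:threshold}
For every integer $x\ge1$ we have $\alpha(x-1)<\lfloor\alpha x\rfloor$ and $x\le\lfloor\alpha x\rfloor\le\alpha x$. Hence a set with exactly $\lfloor\alpha x\rfloor$ vertices of color $0$ is balanced if every other color has exactly $x$ vertices, and unbalanced if some color has fewer than $x$ vertices.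
\end{lemma}

\begin{proof}
We have $\alpha(x-1)\le\alpha x-1<\lfloor\alpha x\rfloor$, and the integer $x$ is at most $\alpha x$.
\end{proof}

\begin{lemma}\label{lem:cover}
There is a polynomial-time algorithm that receives integers $q,m\ge1$, a set $U$ of $n=qm$ elements and a nonempty family $\mathcal F$ of $m$-element subsets of $U$, and outputs an instance of $\alpha$-BCC with $\ell=n+1$ and $k=O(q^2n^2)$ that is a yes-instance if and only if $\mathcal F$ contains a partition of $U$. The graph is a cluster graph with exactly one unbalanced cluster, which is monochromatic, and all colors occur.
\end{lemma}

\begin{proof}
Use the colors $U\cup\{0\}$ and put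
\[
M=\Bigl\lceil\frac1{\alpha-1}\Bigr\rceil,\qquad N=M(n+1)+m,\qquad H=\lfloor\alpha(qM+1)\rfloor-qM .
\]
By Lemma~\ref{lem:threshold}, $H\ge1$. Let $G$ be the disjoint union of a clique $Z$ with $H$ vertices of color $0$ and, for each $S\in\mathcal F$, a clique $K_S$ with $M+1$ vertices of each color in $S$ and $M$ vertices of each other color, including $0$. Then $|K_S|=N$, and $K_S$ is balanced because $(\alpha-1)M\ge1$ gives $M+1\le\alpha M$. The cluster $Z$ is unbalanced since $\ell\ge2$, and all colors occur since $\mathcal F\ne\emptyset$. Let
\[
k=qHN+\binom q2N^2 .
\]
As $\alpha$ and $M$ are constants, $H=O(q)$ and $N=O(n)$, so $k=O(q^2n^2)$ and the construction takes polynomial time.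

Suppose $\mathcal F$ contains a partition of $U$; it has $n/m=q$ sets. Merging $Z$ with the $q$ corresponding cliques costs exactly $k$. The merged cluster has $H+qM=\lfloor\alpha(qM+1)\rfloor$ vertices of color $0$ and exactly $qM+1$ of each color of $U$, so it is balanced by Lemma~\ref{lem:threshold}. All other clusters are balanced already.

Conversely, take a solution, let the final cluster containing $Z$ consist of $Z$ and the cliques $K_S$ with $S\in\mathcal S$, and put $u=|\mathcal S|$. Its cost $uHN+\binom u2N^2$ is strictly increasing in $u$ and at most $k$, so $u\le q$. Suppose some $e\in U$ lies in no set of $\mathcal S$. Then the final cluster has $H+uM$ vertices of color $0$ and $uM$ of color $e$, and balance gives $H\le(\alpha-1)uM\le(\alpha-1)qM$, that is, $\lfloor\alpha(qM+1)\rfloor=H+qM\le\alpha qM$. This contradicts Lemma~\ref{lem:threshold} with $x=qM+1$. So $\mathcal S$ covers $U$. Then $um\ge n=qm$, hence $u=q$, and $q$ sets of size $m$ that cover $qm$ elements are pairwise disjoint.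
\end{proof}

The hypothesis $\alpha>1$ is used exactly to find $M$ with $M+1\le\alpha M$; for $\alpha=1$ a balanced clique cannot distinguish one color from another. The parameter $k+\ell$ in Lemma~\ref{lem:cover} depends on $|U|$ only, not on $|\mathcal F|$. It remains to express the disjunction of $t$ instances of 3DM as a partition problem over a universe that grows slowly with $t$.

One instance $\mathcal T$ is a partition problem on $3q$ elements, one set $\{a_A,b_B,c_C\}$ per triple $(a,b,c)$. For several instances we cannot simply take the union of the families, since a partition could mix triples of different instances, and we cannot afford new elements for each instance. Instead each set carries the index of its instance in binary, and the sets of a partition, arranged in a cycle by their first coordinates, compare indices with their neighbors: at each position of the cycle and for each bit there are two elements, and the two sets that can reach them cover both only if they agree on that bit.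

\begin{lemma}\label{lem:or}
There is a polynomial-time algorithm that receives $t\ge1$ nonempty instances $\mathcal T_1,\dots,\mathcal T_t$ of 3DM with a common $q\ge2$ and outputs a set $U$ of $qm$ elements and a nonempty family $\mathcal F$ of $m$-element subsets of $U$, where $m=3+2\beta$ and $\beta=\max(1,\lceil\log_2t\rceil)$, such that $\mathcal F$ contains a partition of $U$ if and only if some $\mathcal T_\tau$ has a perfect matching.
\end{lemma}

\begin{proof}
Identify $[q]$ with $\mathbb Z_q$, and let $\operatorname{bit}_1(\tau),\dots,\operatorname{bit}_\beta(\tau)$ be the binary digits of $\tau-1<2^\beta$; they determine $\tau$. Let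
\[
U=\{i_A,i_B,i_C:i\in\mathbb Z_q\}\cup\{(i,h,x):i\in\mathbb Z_q,\ h\in[\beta],\ x\in\{0,1\}\},
\]
so $|U|=3q+2q\beta=qm$. For $\tau\in[t]$ and $(a,b,c)\in\mathcal T_\tau$ let
\[
S_{\tau,abc}=\{a_A,b_B,c_C\}\cup\{(a,h,\operatorname{bit}_h(\tau)):h\in[\beta]\}\cup\{(a+1,h,1-\operatorname{bit}_h(\tau)):h\in[\beta]\},
\]
and let $\mathcal F$ be the family of these sets. Since $q\ge2$, we have $a+1\ne a$. So each set has $m$ elements, and it determines $a,b,c$ and, through its elements of the form $(a,h,x)$, also $\tau$.

Take the $q$ sets of a perfect matching of $\mathcal T_\tau$. Each element $i_A,i_B,i_C$ is covered once. The element $(i,h,\operatorname{bit}_h(\tau))$ is covered only by the set with $a=i$, and $(i,h,1-\operatorname{bit}_h(\tau))$ only by the set with $a=i-1$. So the sets partition $U$.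

Conversely, a partition contains for each $i$ exactly one set with $a=i$, the one covering $i_A$; let $\tau_i$ be its instance. The elements $(i,h,0)$ and $(i,h,1)$ can be covered only by the sets with $a=i$ and $a=i-1$, which contribute $(i,h,\operatorname{bit}_h(\tau_i))$ and $(i,h,1-\operatorname{bit}_h(\tau_{i-1}))$. Both elements are covered, so these two differ, which means $\operatorname{bit}_h(\tau_i)=\operatorname{bit}_h(\tau_{i-1})$. This holds for all $h$ and $i$, so all $\tau_i$ equal one $\tau$. The $q$ triples lie in $\mathcal T_\tau$, and they form a perfect matching because each $i_A,i_B,i_C$ is covered once.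
\end{proof}

For instance, let $q=t=2$, $\mathcal T_1=\{(1,1,1)\}$ and $\mathcal T_2=\{(2,2,2)\}$. The union of the two instances has a perfect matching, but both sets $S_{1,111}$ and $S_{2,222}$ contain $(1,1,0)$ and $(2,1,1)$, so they do not partition $U$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Suppose that $\alpha$-BCC, restricted to cluster graphs with exactly one unbalanced cluster, which is monochromatic, has a compression of $O((k+\ell)^\nu)$ bits into a language $L_0$. Given $\mathcal T_1,\dots,\mathcal T_t$ as in Lemma~\ref{lem:compose}, apply Lemma~\ref{lem:or}, then Lemma~\ref{lem:cover}, then the compression. The output lies in $L_0$ if and only if some $\mathcal T_\tau$ has a perfect matching. Since $n=q(3+2\beta)\le5q(1+\log_2t)$, we have $k+\ell=O(q^4(1+\log_2t)^2)$, so the output has $O(q^{4\nu}(1+\log_2t)^{2\nu})=O(q^{4\nu}t^{1/2})$ bits. Lemma~\ref{lem:compose} with $\mu=4\nu$ and $\eta=\frac12$ gives $\mathsf{NP}\subseteq\mathsf{coNP}/\mathsf{poly}$. A polynomial kernel is a polynomial compression, and a bound polynomial in $k$ is polynomial in $k+\ell$.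
\end{proof}

\section{Few colors: the degree of the kernel}\label{sec:few}

Fix a rational $\alpha>1$. With a constant number of colors we can no longer give each element its own color. Elements and instance indices must be written as \emph{numbers} of vertices, and $k$ grows polynomially with these numbers. An index in $[t]$ written in $d$ digits has digits of size about $t^{1/d}$, which is the source of the exponent in Theorem~\ref{thm:fixed}(2). We first turn $\alpha$-BCC into a problem of distributing integer vectors, and then encode the disjunction of matching instances in that problem.

\subsection*{Slots, options and tokens}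
Let $\Gamma$ be a set of $\ell-1\ge1$ colors other than $0$, let $q\ge1$ and $\mathbb N=\{0,1,2,\dots\}$. The \emph{mass} of a vector in $\mathbb N^\Gamma$ is the sum of its entries. We are given a finite family of \emph{tokens}, nonzero vectors in $\mathbb N^\Gamma$ (repetitions allowed) of total mass $W\ge1$, and a finite set of \emph{options} $o$ with \emph{demands} $\delta(o)\in\{0,\dots,W\}^\Gamma$. For a group $T$ of tokens, $\sum T$ is the sum of its vectors. We want an instance of $\alpha$-BCC that asks to choose $q+1$ options and to meet their demands with disjoint groups of tokens. Put
\begin{equation}\label{eq:MHk}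
M=\Bigl\lceil\frac{16(q+1)\alpha W}{\alpha-1}\Bigr\rceil,\qquad H=\lfloor\alpha(M+W)\rfloor-M,\qquad k=(q+2)\,\ell HM-1,
\end{equation}
and let $G$ be the disjoint union of
\begin{itemize}
\item $q+1$ \emph{slot} cliques, each with $H$ vertices of color $0$;
\item for each token, a clique whose color vector on $\Gamma$ is the token, with no vertex of color $0$;
\item for each option $o$, a clique with $M$ vertices of color $0$ and $M+W-\delta_\gamma(o)$ vertices of color $\gamma$ for each $\gamma\in\Gamma$.
\end{itemize}
A slot plays the role of $Z$ in Lemma~\ref{lem:cover}: merged with an option it raises color $0$ to $\lfloor\alpha(M+W)\rfloor$, so every other color must reach $M+W$, and the option falls short of this by exactly its demand. Now the cliques have different sizes, and the cost of the intended solution depends on the options chosen. Taking $M$ much larger than $W$ removes this difficulty: every slot--option pair in a final cluster costs about $\ell HM$, everything involving tokens costs less than one such unit, and the budget pays for $q+1$ units but not for $q+2$.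

\begin{example}
Let $\alpha=2$, $\ell=2$, $q=1$, with two tokens of one vertex each and options of demand $1$. Then $W=2$, $M=128$, $H=132$, $\ell HM=33792$ and $k=101375$. An option has vector $(128,129)$. Slot and option together give $(260,129)$, unbalanced; with a token added, $(260,130)$ is balanced. Two such merges cost $2\,(132\cdot257+132+257)=68626\le k$, whereas three slot--option pairs cost at least $3\cdot33792>k$.
\end{example}

\begin{lemma}\label{lem:gadget}
Let $(G,k)$ be the instance just constructed.
\begin{enumerate}
\item[(I)] If there are distinct options $o_0,\dots,o_q$ and a partition of all tokens into groups $T_0,\dots,T_q$ with $\sum T_i=\delta(o_i)$ for all $i$, then $(G,k)$ is a yes-instance.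
\item[(II)] If $(G,k)$ is a yes-instance, then there are distinct options $o_0,\dots,o_q$ and pairwise disjoint groups of tokens $T_0,\dots,T_q$ with $\sum T_i\ge\delta(o_i)$ coordinatewise for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
The definition of $M$ gives $(\alpha-1)M\ge16(q+1)\alpha W$, and $H>\alpha(M+W)-1-M=(\alpha-1)M+\alpha W-1$. Since $\alpha W\ge1$ and $\alpha-1<\alpha$, it follows that
\begin{equation}\label{eq:scales}
H>(\alpha-1)M\ge16W,\qquad M\ge16(q+1)W .
\end{equation}
All color counts of an option lie in $[M,M+W]$, and $M+W\le\alpha M$ by \eqref{eq:scales}. So options are balanced, and each has between $\ell M$ and $\ell(M+W)$ vertices.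

(I) For each $i$ merge one slot with $o_i$ and the tokens of $T_i$. The result has $H+M=\lfloor\alpha(M+W)\rfloor$ vertices of color $0$ and exactly $M+W$ of each color of $\Gamma$, so it is balanced by Lemma~\ref{lem:threshold}, and it has fewer than $H+\ell(M+W)$ vertices. All slots and tokens are used, so the untouched cliques are options. The new edges with no end in a token join a slot to an option; there are at most $(q+1)H\ell(M+W)$ of them. Each of the $W$ token vertices lies in fewer than $H+\ell(M+W)$ new edges. The cost is therefore at most
\[
(q+1)\ell HM+\bigl[(q+1)W\cdot\ell H+W\cdot H+W\cdot\ell M+\ell W^2\bigr].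
\]
Each of the four terms in the bracket is at most $\ell HM/16$ by \eqref{eq:scales}: use $(q+1)W\le M/16$ in the first, $W\le M/16$ in the second, $W\le H/16$ in the third, and both in the fourth. The bracket is thus an integer smaller than $\ell HM$, and the cost is at most $(q+2)\ell HM-1=k$.

(II) Take a solution and a final cluster with $g\ge1$ slots and $u$ options. We claim $u\ge g$: only options are large enough to balance a slot. Suppose $u\le g-1\le q$. Color $0$ has $gH+uM$ vertices, and a color $\gamma\in\Gamma$ has at most $u(M+W)+W$. Balance and $H>(\alpha-1)M$ give $g(\alpha-1)M+uM<\alpha uM+\alpha(u+1)W$, hence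
\[
(\alpha-1)M\le(\alpha-1)M(g-u)<\alpha(u+1)W\le\alpha(q+1)W,
\]
contradicting the choice of $M$.

The slot--option pairs in this final cluster account for at least $gu\cdot\ell HM$ new edges. Summing over all final clusters that contain slots, $\sum gu\cdot\ell HM\le k<(q+2)\ell HM$, so $\sum gu\le q+1=\sum g$. Since $gu\ge g^2\ge g$ in each term, equality holds throughout and $g=u=1$. So there are $q+1$ final clusters, the $i$-th consisting of one slot, one option $o_i$ and a group $T_i$ of tokens. It has $\lfloor\alpha(M+W)\rfloor$ vertices of color $0$ and $M+W-\delta_\gamma(o_i)+(\sum T_i)_\gamma$ of color $\gamma$. By Lemma~\ref{lem:threshold} the latter is at least $M+W$, so $(\sum T_i)_\gamma\ge\delta_\gamma(o_i)$.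
\end{proof}

The conclusion of (II) is weaker than the hypothesis of (I): demands may be exceeded and tokens may be left over. We close this gap by arranging that every admissible choice of $q+1$ options has total demand of mass exactly $W$.

\subsection*{Encoding the disjunction}
Fix $d\ge1$ and $\ell\ge2d+5$, and let $\mathcal T_1,\dots,\mathcal T_t$ ($t\ge1$) be instances of 3DM with a common $q\ge2$. Let $r=\max(4,\lceil t^{1/d}\rceil)$ and assign distinct \emph{labels} $y(\tau)\in[r]^d$ to the instances, which is possible as $r^d\ge t$.

The plan is to choose $q$ options for the triples of a matching. A triple $(a,b,c)$ of $\mathcal T_\tau$ demands $a,b,c$ in three colors $A,B,C$ and the digit $y_j(\tau)$ in a color $P_j$. Three difficulties dictate the rest. First, a demand $a$ could be met by several smaller tokens; a padding color $\ast$ gives all tokens the same mass, so that the mass of a group counts its tokens. Second, tokens for all digit values must be present, and (I) needs all of them used; one further option, a \emph{selector} for an instance $\sigma$, absorbs the tokens of all values other than the digits of $y(\sigma)$. Third, comparing supply and demand in color $P_j$ only shows that the digits chosen by the triples have \emph{mean}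 $y_j(\sigma)$; a second color $Q_j$ records squares, which forces the variance to vanish.

Let $\Gamma$ consist of $A,B,C$, of $P_j,Q_j$ for $j\in[d]$, of $\ast$, and of $\ell-2d-5$ dummy colors in which all tokens and demands are $0$; thus $|\Gamma|=\ell-1$. Put $R=r^2+r+q$, $S_1=\sum_{v=1}^rv$ and $S_2=\sum_{v=1}^rv^2$. The tokens come in $d+3$ \emph{pools} $A,B,C,P_1,\dots,P_d$:
\begin{itemize}
\item for $p\in\{A,B,C\}$ and $v\in[q]$, one token $(p,v)$ with entry $v$ in color $p$ and $R-v$ in color $\ast$;
\item for $j\in[d]$ and $v\in[r]$, $q$ copies of a token $(P_j,v)$ with entry $v$ in color $P_j$, $v^2$ in color $Q_j$ and $R-v-v^2$ in color $\ast$.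
\end{itemize}
All entries are nonnegative, every token has mass $R$, color $p$ is supplied only by pool $p$, and $W=(3q+dqr)R$. The options are:
\begin{itemize}
\item for $\tau\in[t]$ and $(a,b,c)\in\mathcal T_\tau$, a \emph{regular} option whose demand is the sum of the $d+3$ tokens $(A,a)$, $(B,b)$, $(C,c)$ and $(P_j,y_j(\tau))$, $j\in[d]$; its mass is $(d+3)R$;
\item for $\tau\in[t]$, a \emph{selector} $e_\tau$ whose demand is the sum of all copies of all tokens $(P_j,v)$ with $j\in[d]$ and $v\ne y_j(\tau)$; its mass is $dq(r-1)R$, and its entries are $q(S_1-y_j(\tau))$ in color $P_j$, $q(S_2-y_j(\tau)^2)$ in color $Q_j$ and $0$ in $A,B,C$.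
\end{itemize}
Each demand is the sum of a subfamily of the tokens, so its entries lie in $\{0,\dots,W\}$. Let $(G,k)$ be the instance of Lemma~\ref{lem:gadget} for these data. All $\ell$ colors occur, since the clique of $e_1$ has at least $M$ vertices of each.

\begin{example}
Let $d=1$, $q=2$, $r=4$, so pool $P_1$ has values $1,1,2,2,3,3,4,4$, of sum $20$ and square sum $60$. A selector with label $2$ demands six tokens of sum $16$. If squares were not recorded, it could take $1,2,2,3,4,4$ and leave $1$ and $3$ to regular options from two other instances. With color $Q_1$ it also demands $52$, leaving $8$, while the labels $1$ and $3$ demand $1+9=10$.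
\end{example}

\begin{lemma}\label{lem:select}
$(G,k)$ is a yes-instance if and only if some $\mathcal T_\tau$ has a perfect matching.
\end{lemma}

\begin{proof}
Suppose $\mathcal T_\tau$ has a perfect matching. Choose its $q$ regular options and $e_\tau$, and give each option the tokens that define its demand. The regular options use each token of the pools $A,B,C$ once and, for each $j$, the $q$ copies of $(P_j,y_j(\tau))$; the selector uses the rest. Lemma~\ref{lem:gadget}(I) applies.

Conversely, take options and groups as in Lemma~\ref{lem:gadget}(II).

\emph{Exactly one option is a selector.} A regular option has positive demand in color $A$, so its group contains one of the $q$ tokens of pool $A$. The groups are disjoint, so at most $q$ of the $q+1$ options are regular. Two selectors whose labels have first digits $v,w$ would together demand $q(2S_1-v-w)$ in color $P_1$, where the total supply is $qS_1$. This would give $r(r+1)/2=S_1\le v+w\le2r$, so $r\le3$, contrary to $r\ge4$. Hence the options are one selector $e_\sigma$ and $q$ regular options, the $i$-th for a triple $(a_i,b_i,c_i)\in\mathcal T_{\tau_i}$.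

\emph{All demands are met exactly.} The total demand has mass $q(d+3)R+dq(r-1)R=(3q+dqr)R=W$, the mass of all tokens. The groups are disjoint and dominate their demands in every coordinate, so every group equals its demand in every color, and all tokens are used.

\emph{The triples differ in all coordinates.} The group of a regular option has mass $(d+3)R$, so it has exactly $d+3$ tokens. For each of the $d+3$ pools $p$, the demand in color $p$ is positive, so the group contains at least one token of pool $p$, and hence exactly one. In particular the token from pool $A$ in the $i$-th group is $(A,a_i)$. There is only one such token for each value, so $a_1,\dots,a_q$ are distinct. The same argument in pools $B$ and $C$ gives distinct $b_i$ and distinct $c_i$.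

\emph{The triples come from one instance.} Fix $j$. Total demand equals total supply in color $P_j$, so $\sum_iy_j(\tau_i)+q(S_1-y_j(\sigma))=qS_1$, and in color $Q_j$, so $\sum_iy_j(\tau_i)^2+q(S_2-y_j(\sigma)^2)=qS_2$. Thus $\sum_iy_j(\tau_i)=qy_j(\sigma)$ and $\sum_iy_j(\tau_i)^2=qy_j(\sigma)^2$, and
\[
\sum_{i=1}^q\bigl(y_j(\tau_i)-y_j(\sigma)\bigr)^2=qy_j(\sigma)^2-2qy_j(\sigma)^2+qy_j(\sigma)^2=0 .
\]
So $y(\tau_i)=y(\sigma)$, and $\tau_i=\sigma$ for all $i$ because labels are distinct. The $q$ triples form a perfect matching of $\mathcal T_\sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fixed}(2)]
With $\alpha,d,\ell$ constant we have $R=O(qr^2)$, $W=O(qrR)=O(q^2r^3)$, and by \eqref{eq:MHk} $M=O(qW)=O(q^3r^3)$, $H\le\alpha(M+W)=O(M)$ and $k=O(qM^2)=O(q^7r^6)$. Since $t^{1/d}\ge1$, we have $r\le4t^{1/d}$, so $k=O(q^7t^{6/d})$. The number of cliques and their sizes are polynomial in $q$ and $t$, so the construction takes polynomial time.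

Suppose there is a compression of $O(k^{d/6-\varepsilon})$ bits for $\ell$ colors. The constructed instances have $k\ge1$, so decreasing $\varepsilon$ only weakens this bound, and we may assume $0<\varepsilon<d/6$. Constructing $(G,k)$ and compressing it yields a string of
\[
O\bigl((q^7t^{6/d})^{d/6-\varepsilon}\bigr)=O\bigl(q^{7d/6}\,t^{1-6\varepsilon/d}\bigr)
\]
bits, which by Lemma~\ref{lem:select} lies in the target language if and only if some $\mathcal T_\tau$ has a perfect matching. Lemma~\ref{lem:compose} with $\mu=7d/6$ and $\eta=6\varepsilon/d$ gives $\mathsf{NP}\subseteq\mathsf{coNP}/\mathsf{poly}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:degree}]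
For fixed $\ell$ the kernel of Theorem~\ref{thm:fixed}(1) has $O(k^{\ell+1})$ vertices and, by the edge bound in its proof, $O(k^{\ell+2})$ edges, so $e(\ell)\le\ell+2$. Let $\ell\ge7$ and $d=\lfloor(\ell-5)/2\rfloor\ge1$, so $\ell\ge2d+5$. A kernel of size $O(k^e)$ is a compression of $O(k^{2e})$ bits, which Theorem~\ref{thm:fixed}(2) excludes if $2e<d/6$. Hence $e(\ell)\ge d/12$. A kernel of size $f(\ell)k^c$ with a constant $c$ would give $e(\ell)\le c$ for all $\ell$, which fails for $\ell=2d+5$ with $d>12c$.
\end{proof}

\begin{remark}
With $t=1$ and $d=1$, the construction above is a polynomial-time reduction from 3DM (instances with $q\le1$ are solved directly). So $\alpha$-BCC is $\mathsf{NP}$-hard for every rational $\alpha>1$ and every fixed $\ell\ge7$. Consequently, with $\ell$ alone as the parameter there is no kernel of any size unless $\mathsf P=\mathsf{NP}$: for $\ell=7$ such a kernel would output instances of bounded size, which exhaustive search solves in constant time.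
\end{remark}

\begin{thebibliography}{9}

\bibitem{DvM}
Dell and van Melkebeek, J. ACM 61(4), 2014.

\bibitem{Karp}
Karp, 1972.

\bibitem{source}
\emph{Parameterized Complexity of Fair Graph Clustering},
\texttt{http://bora.uib.no/\allowbreak bora-xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 11250/\allowbreak 3046415/\allowbreak report.pdf?\allowbreak sequence=1\&isAllowed=y}

\end{thebibliography}
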